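
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{conjecture}[theorem]{Conjecture}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{example}[theorem]{Example}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Bicritical snarks of coloring defect four}


\begin{abstract}
A snark is bicritical (equivalently, irreducible) if deleting any two of its vertices leaves a 3-edge-colorable graph. The coloring defect of a snark is the smallest number of edges left uncovered by three perfect matchings; it is at least three, and it was conjectured to be exactly three for every bicritical snark. We disprove this. For all odd $n,m\ge 7$ we construct a bicritical snark of order $12(n+m)-26$ that has girth at least $5$, has no $6$-cycle, and has defect exactly $4$. The construction starts from flower snarks and uses dot products with the Petersen graph to concentrate all $6$-cycles on fewer and fewer edges, while a list of coloring conditions that implies bicriticality is carried along by induction.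
\end{abstract}

\section{Introduction}

All graphs are finite and simple. A 3-edge-coloring of a cubic graph is the same thing as a partition of its edge set into three perfect matchings. A \emph{snark} is a connected bridgeless cubic graph that has no such coloring. This paper compares two ways to measure how far a snark is from being colorable.

The first uses matchings. The \emph{coloring defect} of a bridgeless cubic graph $G$ is
\[
\mathrm{df}(G)=\min_{M_1,M_2,M_3}\bigl|E(G)\setminus(M_1\cup M_2\cup M_3)\bigr| ,
\]
where $M_1,M_2,M_3$ range over the perfect matchings of $G$ (equal ones are allowed). Thus $\mathrm{df}(G)=0$ exactly when $G$ is 3-edge-colorable. It is known that $\mathrm{df}(G)\ge3$ for every snark.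

The second uses vertex deletion. Deleting one vertex $v$ of a snark never makes it colorable: by parity (Section~\ref{sec:col}) the colors missing at the three neighbors of $v$ would be distinct, so $v$ could be put back. The best one can hope for is that deleting \emph{any} two distinct vertices $u,v$ leaves a 3-edge-colorable graph $G-u-v$. Such snarks are called \emph{bicritical} or, equivalently, \emph{irreducible}.

In this sense bicritical snarks are only barely uncolorable, and one may ask whether their defect is as small as possible as well. Every irreducible snark of order at most $36$ has defect three, and so do all larger ones that were known. The following conjecture is stated in \cite{hexagons}.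

\begin{conjecture}\label{conj}
Every bicritical snark $G$ has $\mathrm{df}(G)=3$.
\end{conjecture}

\subsection*{Defect three and hexagons}

What does defect three mean for the graph? The next lemma answers this and tells us what to look for. A \emph{hexagon} is a 6-cycle.

\begin{lemma}\label{lem:hexagon}
Let $G$ be a snark of girth at least $5$. Then $\mathrm{df}(G)\ge3$, and if $G$ has no hexagon, then $\mathrm{df}(G)\ge 4$.
\end{lemma}

\begin{proof}
Let $M_1,M_2,M_3$ be perfect matchings and let $e_i$ be the number of edges lying in exactly $i$ of them. Since $|M_1|+|M_2|+|M_3|=|E(G)|$, counting gives $e_0=e_2+2e_3$. The three edges at a vertex are covered $(1,1,1)$, $(0,1,2)$ or $(0,0,3)$ times.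

If $e_0=0$, then $e_2=e_3=0$ and the matchings form a 3-edge-coloring, which is impossible. If $e_3\ge1$, the four edges adjacent to a triply covered edge are distinct and uncovered, so $e_0\ge4$. If $e_3=0$ and $e_0>0$, the edges covered $0$ or $2$ times form a nonempty 2-regular subgraph whose cycles alternate between uncovered and doubly covered edges; its total length is $e_0+e_2=2e_0$. Each of its cycles has even length, hence length at least $6$, because the girth is at least~$5$. So $e_0\ge3$, and if $e_0=3$, the subgraph is a hexagon.
\end{proof}

\begin{example}\label{ex:petersen}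
The Petersen graph has the 2-subsets of $\{1,\dots,5\}$ as vertices, disjoint pairs being adjacent. The vertices $13,24,15,23,14,25$ form a hexagon in this order. The other four vertices are $12$ and its neighbors $45\sim13,23$; $35\sim24,14$; $34\sim15,25$. We assign to each edge a set of colors from $\{r,s,t\}$. Let the hexagon edges $13\,24$, $15\,23$, $14\,25$ carry the color pairs $\{s,t\}$, $\{r,t\}$, $\{r,s\}$, let the other three hexagon edges carry no color, and let the edges leaving the hexagon at the ends of the three edges named carry $r$, $s$, $t$, respectively. Then $45$ sees $r,s$, $35$ sees $r,t$, and $34$ sees $s,t$, so the edges from these vertices to $12$ get $t,s,r$. Every vertex sees each color once, so the color classes are three perfect matchings, and only three hexagon edges are uncovered. Hence the defect is $3$.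
\end{example}

By Lemma~\ref{lem:hexagon}, to disprove the conjecture it suffices to find a bicritical snark of girth at least $5$ without hexagons. This is what we do.

\begin{theorem}\label{thm:main}
For all odd $n,m\ge7$ there is a bicritical snark $G_{n,m}$ of order $12(n+m)-26$ that has girth at least $5$ and no $6$-cycle, and $\mathrm{df}(G_{n,m})=4$.
\end{theorem}

So Conjecture~\ref{conj} is false, for infinitely many snarks. The smallest graph in the family, $G_{7,7}$, has order $142$. We do not claim that this order is minimal, and the construction says nothing about whether the defect is bounded on bicritical snarks.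

\subsection*{Plan}

We combine snarks by dot products. A dot product cuts two edges of one snark and removes two adjacent vertices of another. Cutting an edge destroys all hexagons through it. The Petersen graph, used as the second factor, brings in new hexagons, but they all pass through a single edge. So if all hexagons of a snark are hit by a set $L$ of disjoint \emph{live} edges, a product at two of them leaves $|L|-1$ live edges, provided that no further hexagons arise. We start with a flower snark, whose hexagons are hit by one spoke in each star, and repeat until two live edges are left. Finally, two such graphs are joined in a way that destroys all hexagons. Section~\ref{sec:construction} contains this construction and the whole discussion of short cycles.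

The main part of the work is to keep the graphs bicritical. Section~\ref{sec:col} collects facts about colorings with semiedges, and Section~\ref{sec:pole} those about the Petersen graph. Section~\ref{sec:good} isolates conditions on a snark and its live edges that survive products and imply bicriticality. Section~\ref{sec:flower} shows that flower snarks satisfy these conditions, Section~\ref{sec:join} treats the final join, and Section~\ref{sec:four} shows that the defect is exactly four.

\section{The construction}\label{sec:construction}

\subsection{Flower snarks and live spokes}\label{subsec:flower}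

Let $n\ge7$ be odd. The graph $J_n$ consists of $n$ \emph{stars}, indexed by $i\in\mathbb Z_n$. Star $i$ has a \emph{hub} $u_i$ and three \emph{leaves} $v_{i1},v_{i2},v_{i3}$, joined to $u_i$ by \emph{spokes}; we say that $v_{i\lambda}$ and its spoke are on \emph{line} $\lambda\in\{1,2,3\}$. In the \emph{gap} between stars $i$ and $i+1$ the leaves of the two stars are joined by a perfect matching of three \emph{links}. All gaps but one are \emph{straight}: $v_{i\lambda}$ is linked to $v_{i+1,\lambda}$. In the remaining gap, the \emph{twist}, $v_{i\lambda}$ is linked to $v_{i+1,\tau(\lambda)}$ for a transposition $\tau$ of the lines. The graph is connected and has $4n$ vertices.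

If we rename the lines of one star next to the twist by $\tau$, the twist moves to the gap on the other side of this star. So by relabeling, the twist can be placed in any gap we like. We use this freedom constantly.

For each $i$ choose a spoke $\varepsilon_i$ of star $i$ in such a way that the leaf ends of $\varepsilon_i$ and $\varepsilon_{i+1}$ are never adjacent. Writing $\lambda_i$ for the line of $\varepsilon_i$, this implies
\begin{equation}\label{eq:live}
\lambda_i\ne\lambda_{i+1}\quad\text{whenever the gap between stars $i$ and $i+1$ is straight.}
\end{equation}
Relabeling changes the lines $\lambda_i$ but not the edges $\varepsilon_i$, so \eqref{eq:live} holds for every placement of the twist. For definiteness, with the twist in the gap between stars $n$ and $1$, take $\lambda_i=1$ for odd $i<n$, $\lambda_i=2$ for even $i$, and $\lambda_n\in\{1,3\}$ with $\tau(\lambda_n)\ne1$. We call the spokes $\varepsilon_i$ \emph{live} and put $S=\{\varepsilon_1,\dots,\varepsilon_n\}$. They are pairwise disjoint.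

\begin{lemma}\label{lem:flowerhex}
$J_n$ has girth at least $6$, and every $6$-cycle of $J_n$ contains a live spoke. More precisely, the $6$-cycles are those formed by two lines of two consecutive stars (labeled so that the gap between them is straight).
\end{lemma}

\begin{proof}
A cycle meeting all stars has length at least $n\ge7$. Any other cycle meets a chain $i,\dots,j$ of consecutive stars, not all of them, and $i\ne j$ because a star is a tree. In the first star no leaf on the cycle uses its link on the outer side, so each such leaf uses its spoke; hence the cycle meets this star exactly in a path leaf--hub--leaf. The same holds in the last star. So the length is at least $6$, with equality only if there are two stars, $j=i+1$, and, when the gap between them is labeled straight, the cycle consists of two lines $\lambda,\mu$ of them. Conversely, any two lines of two such stars form a 6-cycle. By \eqref{eq:live} the set $\{\lambda,\mu\}$ misses at most one of the distinct lines $\lambda_i,\lambda_{i+1}$, so the cycle contains $\varepsilon_i$ or $\varepsilon_{i+1}$.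
\end{proof}

\subsection{Dot products}

Let $G,H$ be connected cubic graphs, $e=ab$ and $f=cd$ disjoint edges of $G$, and $xy$ an edge of $H$. Let $x_1,x_2$ be the other neighbors of $x$ and $y_1,y_2$ those of $y$, all four distinct. The \emph{dot product} of $G$ and $H$ at $(e,f;xy)$ is the cubic graph obtained from $(G-e-f)\cup(H-x-y)$ by adding the four \emph{new edges}
\[
ax_1,\quad bx_2,\quad cy_1,\quad dy_2 .
\]
It depends on the naming of the ends of $e,f$ and of the neighbors of $x,y$, which is understood to be fixed. It is simple. If $H-x-y$ is connected, so is the product, because every component of $G-e-f$ contains one of $a,b,c,d$.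

The \emph{distance} of two edges is the smallest distance between an end of one and an end of the other.

\begin{lemma}\label{lem:short}
Suppose that $G$ and $H$ have girth at least $5$ and that $e,f$ are at distance at least $3$ in $G$. Then the dot product has girth at least $5$, and each of its $6$-cycles lies in $G-e-f$ or in $H-x-y$.
\end{lemma}

\begin{proof}
In $G-e-f$, paths from $a$ to $b$ or from $c$ to $d$ have length at least $4$, and paths between $\{a,b\}$ and $\{c,d\}$ have length at least $3$. In $H-x-y$, a path from $x_1$ to $x_2$, or from $y_1$ to $y_2$, has length at least $5-2=3$, and a path from $x_i$ to $y_j$ has length at least $5-3=2$. A cycle uses $0$, $2$ or $4$ of the new edges. With none, it lies in $G-e-f$ or in $H-x-y$. With two, its length is at least $\min(4+3,\,3+2)+2=7$. With four, it contains two paths of length at least $3$ in $G-e-f$, so its length is at least $6+4=10$.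
\end{proof}

Distance $3$ is needed for this: if $H$ is the Petersen graph, $x_i$ and $y_j$ are joined by a path of length $2$ in $H-x-y$, and a path of length $2$ from $\{a,b\}$ to $\{c,d\}$ in $G$ would complete it to a new hexagon.

\subsection{The Petersen pole}

Let $P$ be the Petersen graph as in Example~\ref{ex:petersen}; recall that it has girth $5$. Put
\[
x=12,\; y=34,\; x_1=35,\; x_2=45,\; y_1=15,\; y_2=25,\;
z_{11}=24,\; z_{12}=14,\; z_{21}=23,\; z_{22}=13 .
\]
Then $x\sim y,x_1,x_2$; $y\sim x,y_1,y_2$; $x_i\sim z_{i1},z_{i2}$; $y_j\sim z_{1j},z_{2j}$; $z_{11}\sim z_{22}$ and $z_{12}\sim z_{21}$. Let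
\[
Q=P-x-y,\qquad \ell=z_{11}z_{22},\qquad \ell'=z_{12}z_{21} .
\]
As Figure~\ref{fig:Q} shows, $Q$ is the 8-cycle $z_{21}\,x_2\,z_{22}\,y_2\,z_{12}\,x_1\,z_{11}\,y_1$ with the two chords $\ell,\ell'$. In particular $Q$ is connected.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.7,every node/.style={font=\small}]
\draw (90:1)--(45:1)--(0:1)--(-45:1)--(-90:1)--(-135:1)--(180:1)--(135:1)--cycle;
\draw[very thick] (180:1)--(0:1);
\draw (90:1)--(-90:1);
\foreach \a in {45,-45,-135,135} \draw (\a:1)--(\a:1.4);
\foreach \a in {0,45,...,315} \fill (\a:1) circle (0.045);
\node at (90:1.17) {$z_{21}$};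
\node at (-90:1.18) {$z_{12}$};
\node at (0:1.24) {$z_{22}$};
\node at (180:1.24) {$z_{11}$};
\node at (45:0.77) {$x_2$};
\node at (-45:0.77) {$y_2$};
\node at (-135:0.77) {$x_1$};
\node at (135:0.77) {$y_1$};
\node at (45:1.56) {$X_2$};
\node at (-45:1.56) {$Y_2$};
\node at (-135:1.56) {$X_1$};
\node at (135:1.56) {$Y_1$};
\node at (0.4,0.13) {$\ell$};
\node at (0.13,0.4) {$\ell'$};
\end{tikzpicture}
\caption{The Petersen pole $Q$, obtained from the Petersen graph by deleting two adjacent vertices $x,y$. The dangling edges $X_1,X_2$ led to $x$, and $Y_1,Y_2$ led to $y$. The two chords cross without a common vertex. All hexagons of $Q$ contain the thick chord $\ell$.}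
\label{fig:Q}
\end{figure}

Since $Q-\ell$ is an 8-cycle with one chord joining opposite vertices, its cycles have lengths $5,5,8$. Hence
\begin{equation}\label{eq:Qhex}
\text{every 6-cycle of $Q$ contains $\ell$.}
\end{equation}

\subsection{One product by hand, and the chain}\label{subsec:chain}

Consider the smallest case, $J_7$. By Lemma~\ref{lem:flowerhex} it has $7\cdot3=21$ hexagons, three in each gap. A live spoke lies in two of the three hexagons at each of its two neighboring gaps, so in four hexagons. Take the dot product with $P$ at $(\varepsilon_1,\varepsilon_4;xy)$. Cutting $\varepsilon_1$ and $\varepsilon_4$, which lie in nonadjacent stars, destroys $8$ hexagons and leaves $13$. The pole $Q$ brings two hexagons, $z_{11}y_1z_{21}z_{12}y_2z_{22}$ and $z_{11}x_1z_{12}z_{21}x_2z_{22}$, both through $\ell$. Since $\varepsilon_1$ and $\varepsilon_4$ are at distance at least $3$, there are no others by Lemma~\ref{lem:short}. So $15$ hexagons remain, but what matters is that they are all hit by the \emph{six} disjoint edges $\varepsilon_2,\varepsilon_3,\varepsilon_5,\varepsilon_6,\varepsilon_7,\ell$, where seven live edges were used before. Each product consumes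 two live edges and creates one.

In general, start with $J_n$ and the set $S$ of live edges. Form the dot product with $P$ at $(\varepsilon_1,\varepsilon_4;xy)$; the live edges of the product are the remaining $\varepsilon_i$ and the edge $\ell$ of the copy of $Q$. Then form, again and again, the dot product with a new copy of $P$ at (the latest $\ell$, some remaining $\varepsilon_j$), replacing these two live edges by the new $\ell$. Stop when two live edges $e,f$ are left, and call the resulting graph $K_n$. This takes $n-2$ products, each performed with at least three live edges. The choices made on the way are arbitrary but fixed.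

\begin{proposition}\label{prop:Kn}
$K_n$ has order $12n-16$ and girth at least $5$; every $6$-cycle of $K_n$ contains $e$ or $f$; and $e,f$ are at distance at least $3$ in $K_n$.
\end{proposition}

\begin{proof}
The order is $4n+8(n-2)=12n-16$. In $J_n$ the edges $\varepsilon_1,\varepsilon_4$ are at distance at least $3$, since an edge changes the star index by at most $1$ and $n\ge7$. After a product at $(e',f';xy)$, all vertices at distance at most $2$ from the new $\ell=z_{11}z_{22}$ lie in $V(Q)\cup e'\cup f'$ (edges being regarded as sets of two ends): the other neighbors of the ends of $\ell$ are $x_1,x_2,y_1,y_2$, and their neighbors lie in $Q$ or are ends of $e'$ or $f'$. The other live edges are disjoint from this set, so they are at distance at least $3$ from $\ell$. Hence Lemma~\ref{lem:short} applies at each step, and the two final edges, the latest $\ell$ and one $\varepsilon_j$, are at distance at least $3$. By induction the girth stays at least $5$ and every 6-cycle contains a live edge: a 6-cycle of the product is either an old one avoiding the two consumed edges, which contains another live edge, or it lies in $Q$ and contains the new $\ell$ by \eqref{eq:Qhex}.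
\end{proof}

\subsection{The join}\label{subsec:join}

One more product would leave a single live edge $\ell$, which cannot be cut alone. But a dot product also removes two adjacent vertices from its \emph{second} factor. So we take a graph $H$ with one live edge as the second factor, remove the ends of that edge, and use as the first factor a graph with two live edges.

Let $K_1,K_2$ be the graphs $K_n,K_m$ of Section~\ref{subsec:chain}, with live edges $e_\nu=a_\nu b_\nu$ and $f_\nu=c_\nu d_\nu$ ($\nu=1,2$). Let $H$ be the dot product of $K_1$ with $P$ at $(e_1,f_1;xy)$, and let $G_{n,m}$ be the dot product of $K_2$ and $H$ at $(e_2,f_2;z_{11}z_{22})$, where $a_2,b_2$ are attached to the neighbors $x_1,y_1$ of $z_{11}$, and $c_2,d_2$ to the neighbors $x_2,y_2$ of $z_{22}$.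

It is useful to see this graph more symmetrically. Write $1,2,3,4$ for $x_1,x_2,y_1,y_2$, and $u,w$ for $z_{12},z_{21}$. What remains of $Q$ after deleting $z_{11},z_{22}$ is a tree $T$ with leaves $1,2,3,4$ and inner vertices $u\sim1,4$ and $w\sim2,3$, with $u\sim w$. Thus
\[
G_{n,m}=(K_1-e_1-f_1)\cup T\cup(K_2-e_2-f_2)
\]
with the additional edges $a_11,\,b_12,\,c_13,\,d_14$ and $a_21,\,b_23,\,c_22,\,d_24$; see Figure~\ref{fig:join}. On the side of $K_1$ the leaves of $T$ are paired as $12|34$, on the side of $K_2$ as $13|24$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.9,every node/.style={font=\small}]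
\draw[rounded corners] (-6,-2.6) rectangle (-3,2.6);
\draw[rounded corners] (3,-2.6) rectangle (6,2.6);
\node at (-4.9,0) {$K_1-e_1-f_1$};
\node at (4.9,0) {$K_2-e_2-f_2$};
\foreach \y in {2,0.9,-0.9,-2} {\draw (-3,\y)--(3,\y); \fill (-3,\y) circle (0.07); \fill (3,\y) circle (0.07); \fill (0,\y) circle (0.07);}
\draw[thick] (0,2)--(-1,0)--(0,-2);
\draw[thick] (0,0.9)--(0.8,0)--(0,-0.9);
\draw[thick] (-1,0)--(0.8,0);
\fill (-1,0) circle (0.07);
\fill (0.8,0) circle (0.07);
\node at (-1.25,0) {$u$};
\node at (1.07,0) {$w$};
\node at (0,2.28) {$1$};
\node at (0,1.18) {$2$};
\node at (0,-1.2) {$3$};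
\node at (0,-2.3) {$4$};
\node at (-3.35,2) {$a_1$};
\node at (-3.35,0.9) {$b_1$};
\node at (-3.35,-0.9) {$c_1$};
\node at (-3.35,-2) {$d_1$};
\node at (3.35,2) {$a_2$};
\node at (3.35,0.9) {$c_2$};
\node at (3.35,-0.9) {$b_2$};
\node at (3.35,-2) {$d_2$};
\end{tikzpicture}
\caption{The graph $G_{n,m}$: two graphs, each with two edges cut, joined through the six-vertex tree $T$ (thick). The cut edges are $e_\nu=a_\nu b_\nu$ and $f_\nu=c_\nu d_\nu$. They pair the leaves of $T$ as $12|34$ on the left and as $13|24$ on the right.}
\label{fig:join}
\end{figure}

\begin{proposition}\label{prop:nohex}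
$G_{n,m}$ is connected, has order $12(n+m)-26$ and girth at least $5$, and has no $6$-cycle.
\end{proposition}

\begin{proof}
The order is $(12n-16)+(12m-16)+6$. The part $H-z_{11}-z_{22}$ is connected, since $T$ is connected and every component of $K_1-e_1-f_1$ is attached to it; so $G_{n,m}$ is connected. By Proposition~\ref{prop:Kn} and Lemma~\ref{lem:short}, $H$ has girth at least $5$, and its 6-cycles lie in $K_1-e_1-f_1$, which has none, or in $Q$, so they contain $\ell=z_{11}z_{22}$ by \eqref{eq:Qhex}. Apply Lemma~\ref{lem:short} to $K_2$ and $H$: the girth is at least $5$, and a 6-cycle would lie in $K_2-e_2-f_2$ or in $H-z_{11}-z_{22}$. Neither contains one.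
\end{proof}

It remains to study colorings.

\section{Colorings with semiedges}\label{sec:col}

The colors are the three nonzero elements of $\mathbb F_2^2$. So three colors are distinct if and only if their sum is $0$, and the sum of two distinct colors is the third color. The letters $r,s,t$ always denote the three colors in some order; $\alpha,\beta,\gamma$ denote arbitrary colors. A \emph{coloring} is a proper 3-edge-coloring.

Deleting an edge leaves a \emph{semiedge} at each of its ends, and deleting a vertex leaves semiedges at its neighbors. Semiedges are colored too; this does not affect colorability, since a vertex that has lost edges can give the missing colors to its semiedges. An edge $e$ is also regarded as the set of its two ends, and $G-e-q$ and similar expressions denote deletions. If $q\in f$ and $q\notin e$, then deleting $q$ from a colored $G-e-f$ gives a colored $G-e-q$.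

\medskip\noindent\textbf{Parity.} \emph{In a colored cubic graph with semiedges the colors of the semiedges sum to $0$.} Indeed, the colors at each vertex sum to $0$; add over all vertices, and each edge is counted twice.

\begin{lemma}\label{lem:bridge}
Let $G$ be a connected uncolorable cubic graph such that $G-u-v$ is colorable for any two distinct vertices $u,v$. Then $G$ is bridgeless, hence a bicritical snark.
\end{lemma}

\begin{proof}
Suppose $G$ has a bridge. By counting degrees, both sides have odd order, and hence order at least $3$. Delete two vertices of one side and color the rest. The other side is then colored with exactly one semiedge, its half of the bridge, contrary to parity.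
\end{proof}

\subsection{The color $\delta$}

Let $G$ be an uncolorable cubic graph. Given a coloring of $G-e-f$ with disjoint edges $e,f$, let $\delta$ be the sum of the two semiedge colors of $e$. By parity it equals the sum of the two semiedge colors of $f$. If $\delta=0$, the two semiedges of $e$ would have equal colors, and so would those of $f$, and $e$ and $f$ could be restored; so $\delta\ne0$. Likewise, given a coloring of $G-e-q$ with a vertex $q\notin e$, let $\delta$ be the sum of the semiedge colors of $e$, which is also the sum of the three semiedge colors left by $q$. Again $\delta\ne0$, since otherwise the latter three colors would be distinct and both $e$ and $q$ could be restored. In both cases $\delta$ is a color, and the two semiedges of $e$ have the two colors different from $\delta$.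

\begin{lemma}\label{lem:types}
Let $e=ab$ and $f=cd$ be disjoint edges of an uncolorable cubic graph $G$. In a coloring of $G-e-f$ the semiedges at $(a,b;c,d)$ have colors $(s,t;s,t)$ or $(s,t;t,s)$ with $s\ne t$. From a coloring of one type one obtains one of the other type with the same $\delta$ and the same set of edges colored $\delta$.
\end{lemma}

\begin{proof}
Both pairs consist of the two colors $s,t$ different from $\delta$. Consider the Kempe chain starting at the semiedge at $a$, that is, the maximal path starting with this semiedge whose edges are colored alternately $s$ and $t$. It ends at another semiedge. If it ended at $c$ or $d$, exchanging $s$ and $t$ along it would give a coloring with $\delta=0$. So it ends at $b$. Exchange the colors along it.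
\end{proof}

\begin{lemma}\label{lem:pole}
Let $H$ be a bicritical snark and $xy\in E(H)$. Let $x_1,x_2$ and $y_1,y_2$ be the other neighbors of $x$ and $y$, with semiedges $X_i,Y_j$ in $H-x-y$. Every coloring of $H-x-y$ has $(X_1,X_2;Y_1,Y_2)=(\alpha,\alpha;\beta,\beta)$, and all pairs $\alpha,\beta$ occur.
\end{lemma}

\begin{proof}
By parity $X_1+X_2=Y_1+Y_2$. If this were nonzero, giving $xy$ this color would color $H$. So every coloring has the stated form, and there is one since $H$ is bicritical. Exchanging colors along a Kempe chain that starts at $X_1$ changes $X_1$ and gives a coloring, in which again $X_1=X_2$; so the chain ends at $X_2$. For $\alpha\ne\beta$, an $\alpha$--$\beta$ chain leads from $(\alpha,\alpha;\beta,\beta)$ to $(\beta,\beta;\beta,\beta)$; and for $\gamma\neq\alpha$ an $\alpha$--$\gamma$ chain leads from $(\alpha,\alpha;\alpha,\alpha)$ to $(\gamma,\gamma;\alpha,\alpha)$. Together with permutations of the colors this gives all pairs.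
\end{proof}

\begin{lemma}\label{lem:dotunc}
A dot product of two uncolorable connected cubic graphs is uncolorable.
\end{lemma}

\begin{proof}
In a coloring, let $\sigma$ be the sum of the colors of $ax_1$ and $bx_2$; by parity it is also the sum for $cy_1$ and $dy_2$. If $\sigma\ne0$, restoring $x,y$ with $xy$ colored $\sigma$ colors $H$. If $\sigma=0$, restoring $e$ and $f$ colors $G$.
\end{proof}

So if $G-e-f$ and $H-x-y$ are colored separately, their boundaries never fit: the pairs on the first side are unequal, those on the second are equal. To show that a product is bicritical we have to see that deleting two vertices always removes this conflict.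

\section{Colorings of the Petersen pole}\label{sec:pole}

We recall that $P$ is uncolorable. It is also bicritical. Indeed, $P-x$ has the spanning 9-cycle $y\,y_1z_{11}x_1z_{12}z_{21}x_2z_{22}\,y_2$, and $P$ is vertex-transitive. Given $p\ne q$, color a spanning 9-cycle of $P-p$ alternately with $r,s$, starting and ending at $q$, and all other edges with $t$. This colors $P-p-q$.

Boundaries of colorings of $Q$, possibly with something deleted, are written $(X_1,X_2;Y_1,Y_2)$. We use three automorphisms of $Q$, given by permutations of $\{1,\dots,5\}$:
\begin{itemize}
\item $\pi_1=(3\,4)$ exchanges $x_1,x_2$ and $z_{1j},z_{2j}$, and fixes $y_1,y_2$;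
\item $\pi_2=(1\,2)$ exchanges $y_1,y_2$ and $z_{i1},z_{i2}$, and fixes $x_1,x_2$;
\item $\pi_3=(1\,3)(2\,4)$ exchanges $x_i,y_i$ and $z_{12},z_{21}$, and fixes $z_{11},z_{22}$; in $P$ it exchanges $x,y$.
\end{itemize}
Each of $\pi_1,\pi_2$ interchanges $\ell$ and $\ell'$, while $\pi_1\pi_2$ and $\pi_3$ fix $\ell$. The \emph{six patterns} are the boundaries
\[
(s,t;\beta,\beta)\quad\text{and}\quad(\beta,\beta;s,t)\qquad(s\ne t,\ \beta\in\{r,s,t\}).
\]

\begin{proposition}\label{prop:pole}
The pole $Q$ has the following properties.
\begin{itemize}
\item[\rm(Q1)] For all $\alpha,\beta$, $Q$ has a coloring with boundary $(\alpha,\alpha;\beta,\beta)$ and $\ell$ colored $\alpha$, and one with the same boundary and $\ell$ colored $\beta$.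
\item[\rm(Q2)] For each $z=z_{ij}$, $Q-z$ has colorings with all six patterns.
\item[\rm(Q3)] $Q-\ell$ has colorings with all six patterns.
\item[\rm(Q4)] For $z\in\{z_{11},z_{22}\}$ and $s\ne t$, $Q-z$ has a coloring with boundary $(s,t;r,r)$ in which the two semiedges left by the edges at $z$ other than $\ell$ have equal colors.
\item[\rm(Q5)] For $z\in\{z_{12},z_{21}\}$ and $s\ne t$, $Q-z$ has a coloring with boundary $(s,t;r,r)$ and $\ell$ colored $r$, and one with this boundary and $\ell$ not colored $r$.
\item[\rm(Q6)] For $q\in V(Q)\setminus\ell$, $P-\ell-q$ has a coloring in which $xy$ has the color $\delta$, the sum of the two semiedges of $\ell$.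
\item[\rm(Q7)] $Q-x_1$ has a coloring with $X_2=r$, $Y_1=s$, $Y_2=t$, and $Q-x_2$ has one with $X_1=r$, $Y_1=s$, $Y_2=t$. For $j=1,2$, $Q-y_j$ has a coloring in which the remaining $Y$-semiedge is $r$ and $X_1=s$, $X_2=t$. Here $r,s,t$ may be in any order.
\end{itemize}
\end{proposition}

\begin{proof}
Denote the edges of the 8-cycle of $Q$ by
\[
\begin{aligned}
h_1&=z_{21}x_2, & h_2&=x_2z_{22}, & h_3&=z_{22}y_2, & h_4&=y_2z_{12},\\
h_5&=z_{12}x_1, & h_6&=x_1z_{11}, & h_7&=z_{11}y_1, & h_8&=y_1z_{21}.
\end{aligned}
\]
Using the same letters for the colors, we have
\[
X_1=h_5+h_6,\quad X_2=h_1+h_2,\quad Y_1=h_7+h_8,\quad Y_2=h_3+h_4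
\]
whenever the edges involved are present.

(Q1) If $\alpha=\beta$, alternate the other two colors along the 8-cycle and color both chords $\alpha$. If $\alpha=s\ne t=\beta$, let $(h_1,\dots,h_8)=(t,r,s,r,t,r,s,r)$, $\ell=t$ and $\ell'=s$; the boundary is $(s,s;t,t)$ and $\ell$ has the color $\beta$. Applying $\pi_1$, which preserves this boundary, interchanges the colors of the chords, so $\ell$ gets $\alpha$.

\emph{A rule for 5-cycles.} Suppose the edges leaving a 5-cycle $v_1v_2v_3v_4v_5$ at $v_1,\dots,v_5$ have colors $(r,r,r,s,t)$. Then
\begin{equation}\label{eq:five}
v_1v_2=t,\quad v_2v_3=s,\quad v_3v_4=t,\quad v_4v_5=r,\quad v_5v_1=s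
\end{equation}
is a proper coloring of the cycle. Note that $v_1v_2$ and $v_3v_4$ get the color leaving at $v_5$.

(Q2) The automorphisms $\pi_1,\pi_2$ preserve the set of six patterns and generate a group that is transitive on the $z_{ij}$, so let $z=z_{11}$. The graph $Q-z_{11}$ contains the 5-cycle $z_{12}z_{21}x_2z_{22}y_2$. The colors leaving it, in this order, are $(h_5,h_8,X_2,D,Y_2)$, where $D$ is the semiedge left by $\ell$ at $z_{22}$ and may have any color. The only other conditions are $X_1\ne h_5$ at $x_1$ and $Y_1\ne h_8$ at $y_1$. Use:
\begin{center}
\begin{tabular}{c|c@{\qquad\qquad}c|c}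
boundary & $(h_5,h_8,X_2,D,Y_2)$ & boundary & $(h_5,h_8,X_2,D,Y_2)$\\ \hline
$(s,t;t,t)$ & $(r,s,t,t,t)$ & $(t,t;s,t)$ & $(s,r,t,t,t)$\\
$(s,t;s,s)$ & $(r,t,t,t,s)$ & $(s,s;s,t)$ & $(t,t,s,r,t)$\\
$(s,t;r,r)$ & $(r,s,t,r,r)$ & $(r,r;s,t)$ & $(s,r,r,r,t)$
\end{tabular}
\end{center}
In each case three cyclically consecutive entries are equal and the other two are the two remaining colors, so rule \eqref{eq:five} applies, and the two inequalities hold.

(Q3) Let $\ell'$ have color $r$. A coloring of $Q-\ell$ is then given by $h_1,\dots,h_8$ such that cyclically consecutive entries differ and $h_1,h_4,h_5,h_8\ne r$. Use: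
\begin{center}
\begin{tabular}{c|c|c}
$(h_1,h_2,h_3,h_4)$ & $(h_5,h_6,h_7,h_8)$ & boundary\\ \hline
$(s,t,r,s)$ & $(t,s,r,t)$ & $(r,r;s,t)$\\
$(s,r,t,s)$ & $(t,r,s,t)$ & $(s,t;r,r)$\\
$(s,r,s,t)$ & $(s,t,s,t)$ & $(r,t;r,r)$\\
$(s,t,s,t)$ & $(s,r,s,t)$ & $(t,r;r,r)$\\
$(s,t,r,t)$ & $(s,t,s,t)$ & $(r,r;r,s)$\\
$(s,t,s,t)$ & $(s,t,r,t)$ & $(r,r;s,r)$
\end{tabular}
\end{center}
Since $r,s,t$ are in arbitrary order, these are all six patterns.

(Q4) For $z=z_{11}$ take the coloring for $(s,t;r,r)$ in the table of (Q2). There $h_5=r$ and $X_1=s$, so the semiedge of $x_1z_{11}$ is $t$; and $h_8=s$ and $Y_1=r$, so the semiedge of $y_1z_{11}$ is $t$ as well. For $z_{22}$ apply $\pi_1\pi_2$, which maps $z_{11}$ to $z_{22}$ and fixes $\ell$, and exchange the names $s,t$.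

(Q5) Apply $\pi_2$ if $z=z_{12}$ and $\pi_1$ if $z=z_{21}$. Either one maps $z$ to $z_{11}$ and $\ell$ to $\ell'$ and preserves the form of the boundary up to exchanging $s,t$. So we consider $Q-z_{11}$ and the color of $\ell'=z_{12}z_{21}$. First take $(h_5,h_8,X_2,D,Y_2)=(t,t,t,s,r)$ with $X_1=s$, $Y_1=r$. This is permissible and has boundary $(s,t;r,r)$. The run of equal colors is at $v_1=z_{12}$, $v_2=z_{21}$, $v_3=x_2$, so by \eqref{eq:five} the edge $\ell'=v_1v_2$ gets the color leaving at $v_5=y_2$, which is $r$. Second, take the coloring for $(s,t;r,r)$ from (Q2). There the run is $r,r,r$ at $v_1=z_{22}$, $v_2=y_2$, $v_3=z_{12}$, followed by $s$ at $v_4=z_{21}$ and $t$ at $v_5=x_2$; so $\ell'=v_3v_4$ gets $t\ne r$.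

(Q6) Color the perfect matching $xy,\ x_1z_{11},\ y_1z_{21},\ x_2z_{22},\ y_2z_{12}$ of $P$ with $r$. The remaining edges form the 5-cycles $x\,x_1z_{12}z_{21}x_2$ and $y\,y_1z_{11}z_{22}y_2$, the second containing $\ell$. Let $q\in\{x_1,x_2,z_{12},z_{21}\}$. Color $z_{11}y_1,\,y_1y,\,yy_2,\,y_2z_{22}$ with $s,t,s,t$. The semiedges of $\ell$ at $z_{11},z_{22}$ get $t,s$, so $\delta=r$. Color the first 5-cycle $s,t,s,t,s$, starting and ending at $q$, and delete $q$. For $q=y_j$ apply $\pi_3$ to the coloring for $x_j$.

(Q7) Take a coloring of $P-x-x_1$. By Lemma~\ref{lem:pole} for the edge $xx_1$, the semiedges left by $xx_2$ and $xy$ have equal colors, say $r$. So $yy_1,yy_2$ have the other two colors. Delete $y$ and permute the colors; this settles $Q-x_1$. The other cases follow by $\pi_1$ and $\pi_3$ (and $\pi_1$ followed by $\pi_3$).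
\end{proof}

\section{Good pairs}\label{sec:good}

\subsection{What a product asks for}\label{subsec:asks}

Let $G$ be a bicritical snark, $e=ab$ and $f=cd$ disjoint edges, and $G'$ the dot product with $P$ at $(e,f;xy)$. We try to color $G'-p-q$ by coloring the part of $G$, the \emph{$G$-side}, and the part of $Q$, the \emph{$Q$-side}, with matching boundaries
\[
(a,b;c,d)\quad\text{and}\quad(X_1,X_2;Y_1,Y_2).
\]
Permuting the colors on one side is allowed. If an end of a new edge is deleted, on either side, the corresponding coordinate imposes no condition; we call it \emph{void} and write $*$.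

If $p,q\in V(G)$, color $G-p-q$ and cut $e,f$ in this coloring; (Q1) supplies the other side. If $p=z_{ij}$ and $q\in V(G)\setminus e$, the conflict noted after Lemma~\ref{lem:dotunc} is resolved by a coloring of $G-e-q$. Its boundary is $(s,t;\beta,\beta)$, where $\beta$, the color of $f$, is not under our control, but (Q2) accepts every $\beta$. So we want $G-e-q$ to be colorable.

The most demanding case is $p=x_1$, $q=a$. On the $Q$-side suppose $(Y_1,Y_2)=(s,t)$ with $s\ne t$. Restoring $y$ gives a coloring of $P-x-x_1$, and Lemma~\ref{lem:pole} forces $X_2=s+t=r$. On the $G$-side we must then color $G-a-f$ such that the semiedge of $e$ at $b$ has color $r$ and those of $f$ have colors $s,t$. By parity, this means that the two other edges at $a$ leave semiedges of equal colors. This is condition (G5) below.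

These requirements make one product bicritical. To iterate we must know them for the pairs that involve the new live edge $\ell$, and for this we have to control the color of a third live edge; hence (G3) and the sharper form of (G4).

\begin{definition}\label{def:good}
A pair $(G,L)$ is \emph{good} if $G$ is a snark and $L$ is a set of at least two pairwise disjoint edges of $G$ such that the following hold.
\begin{itemize}
\item[\rm(G1)] $G$ is bicritical.
\item[\rm(G2)] For distinct $e,f\in L$, $G-e-f$ is colorable.
\item[\rm(G3)] For distinct $e,f,g\in L$, $G-e-f$ has a coloring with $g$ colored $\delta$ and one with $g$ not colored $\delta$. We refer to this as (G3) for $(e,f;g)$.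
\item[\rm(G4)] For distinct $e,f\in L$ and every vertex $q\notin e\cup f$, $G-e-q$ has a coloring with $f$ colored $\delta$ and one with $f$ not colored $\delta$. We refer to this as (G4) for $(e;f)$; here $\delta$ belongs to the first-named edge $e$.
\item[\rm(G5)] For distinct $e,f\in L$ and each end $a$ of $e$, $G-a-f$ has a coloring in which the two semiedges left by the edges at $a$ other than $e$ have equal colors. We refer to this as (G5) for $(e,a;f)$.
\end{itemize}
\end{definition}

In (G5), parity implies that the remaining semiedge of $e$ has as its color the sum of the two semiedges of $f$; so this sum is nonzero, and the semiedges of $f$ differ. A consequence of (G2) and (G4) is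
\begin{itemize}
\item[\rm(G$4'$)] for $e\in L$ and $q\notin e$, $G-e-q$ is colorable.
\end{itemize}
Indeed, take another $f\in L$. If $q\notin f$, use (G4). If $q\in f$, delete $q$ from a coloring of $G-e-f$.

\begin{proposition}\label{prop:product}
Let $(G,L)$ be good, let $e=ab$ and $f=cd$ be distinct edges in $L$, and let $G'$ be the dot product of $G$ with $P$ at $(e,f;xy)$. Then $G'$ is a bicritical snark. If $|L|\ge3$, then $(G',L')$ with $L'=(L\setminus\{e,f\})\cup\{\ell\}$ is good.
\end{proposition}

\begin{proof}
$G'$ is cubic and connected, and uncolorable by Lemma~\ref{lem:dotunc}. The construction is symmetric in $e$ and $f$, in the sense that exchanging them amounts to exchanging $x_i$ with $y_i$ for $i=1,2$ (apply $\pi_3$, which fixes $\ell$). Three observations are used throughout.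

\emph{Standard extension.} Suppose the $G$-side is colored such that $e$ (or its remaining semiedge, if one end is deleted) has color $\alpha$ and $f$ likewise has color $\beta$. Cut $e$ and $f$ and use (Q1) with boundary $(\alpha,\alpha;\beta,\beta)$. If both ends of $e$, or of $f$, are deleted, the respective color is arbitrary. We may choose whether $\ell$ gets the color $\alpha$ or $\beta$.

\emph{Unequal boundaries.} A coloring of $G-g-e$ with $g\in L\setminus\{e,f\}$, or of $G-q-e$ with $q\notin e$, has boundary $(s,t;\beta,\beta)$ with $s\ne t$ and $s+t=\delta$; if $q\in f$, one of the last two coordinates is void. A coloring of $G-g-f$, or of $G-q-f$ with $q\notin f$, has boundary $(\alpha,\alpha;s,t)$, similarly.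

\emph{The value of $\delta$.} If $\delta$ is measured at a deleted edge of $G$, it is read off from the coloring of the $G$-side. If it is measured at $\ell$ and the pole $Q-\ell$ is colored with one of the six patterns, then by parity $\delta$ is the sum of the unequal pair, which is the $\delta$ of the coloring on the $G$-side.

\medskip\noindent\textbf{$G'$ is bicritical.} Let $p\ne q$ be vertices of $G'$.
\begin{itemize}
\item $p,q\in V(G)$: standard extension of a coloring of $G-p-q$.
\item $p,q\in V(Q)$: take a coloring of $P-p-q$. Since $x,y$ are present, $\{X_1,X_2\}=\{Y_1,Y_2\}$ consists of the two colors different from that of $xy$ (where $X_i$ is read at $x$, $Y_j$ at $y$). It can be matched with a coloring of $G-e-f$, which exists by (G2) and can be taken of the right type by Lemma~\ref{lem:types}.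
\item $p=z_{ij}$, $q\in V(G)$: if $q\notin e$, take a coloring of $G-e-q$ by (G$4'$), with boundary $(s,t;\beta,\beta)$, and (Q2). If $q\in e$, then $q\notin f$; take $G-f-q$, with boundary $(\alpha,\alpha;s,t)$, and (Q2).
\item $p=x_1$, $q\in V(G)\setminus e$: a coloring of $G-e-q$ by (G$4'$) has boundary $(*,t;\beta,\beta)$, the first coordinate being void because $x_1$ is deleted. Use (Q1) with $(t,t;\beta,\beta)$ and delete $x_1$.
\item $p=x_1$, $q=a$: (G5) for $(e,a;f)$ gives the boundary $(*,r;s,t)$. Use (Q7).
\item $p=x_1$, $q=b$: (G$4'$) for $G-f-b$ gives $(*,*;s,t)$ with $s\ne t$; the first coordinate is void because $x_1$ is deleted, the second because $b$ is. Use (Q7).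
\item $p=x_2$: as for $x_1$, with $a$ and $b$ exchanged. $p=y_j$: as for $x_j$, with $e$ and $f$ exchanged.
\end{itemize}
By Lemma~\ref{lem:bridge}, $G'$ is a bicritical snark. Now let $|L|\ge3$. The set $L'$ consists of at least two pairwise disjoint edges. Below, $g,h,k$ denote distinct edges in $L\setminus\{e,f\}$. ``As required'' means colored $\delta$ or not colored $\delta$, whichever is asked for.

\medskip\noindent\textbf{(G2).} $\{g,h\}$: standard extension of a coloring of $G-g-h$. $\{g,\ell\}$: a coloring of $G-g-e$ has boundary $(s,t;\beta,\beta)$; use (Q3).

\medskip\noindent\textbf{(G3).}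
\begin{itemize}
\item $(g,h;k)$: standard extension of a coloring of $G-g-h$ with $k$ as required.
\item $(g,\ell;h)$: a coloring of $G-g-e$ with $h$ as required, and (Q3).
\item $(g,h;\ell)$: a coloring of $G-g-h$ with $e$ as required, and the standard extension with $\ell$ colored like $e$.
\end{itemize}

\medskip\noindent\textbf{(G4) for $(g;h)$}, $q\notin g\cup h$.
\begin{itemize}
\item $q\in V(G)$: standard extension of the coloring from (G4) for $(g;h)$ in $G$.
\item $q=z_{ij}$: a coloring of $G-g-e$ with $h$ as required, by (G3) for $(g,e;h)$; its boundary is $(s,t;\beta,\beta)$; use (Q2).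
\item $q=x_i$: the same coloring of $G-g-e$. The coordinate of $x_i$ is void; if the other coordinate of the first pair is $\gamma$, use (Q1) with $(\gamma,\gamma;\beta,\beta)$ and delete $x_i$.
\item $q=y_j$: as for $x_j$, with $G-g-f$ in place of $G-g-e$.
\end{itemize}

\medskip\noindent\textbf{(G4) for $(\ell;g)$}, $q\notin\ell\cup g$.
\begin{itemize}
\item $q\in V(Q)\setminus\ell$: take the coloring of $P-\ell-q$ from (Q6), with $xy$ colored $\delta=r$. The two other edges at $x$ have colors $s,t$, and so do those at $y$. Match it with a coloring of $G-e-f$ with $g$ as required, from (G3) for $(e,f;g)$ and with $\delta=r$. The right type is available by Lemma~\ref{lem:types}, since changing the type changes neither $\delta$ nor the set of edges colored $\delta$.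
\item $q\in V(G)\setminus(e\cup g)$: a coloring of $G-e-q$ with $g$ as required, by (G4) for $(e;g)$, has boundary $(s,t;\beta,\beta)$, with a void coordinate in the second pair if $q\in f$; use (Q3).
\item $q=a$: a coloring of $G-f-a$ with $g$ as required, by (G4) for $(f;g)$, has boundary $(*,\gamma;s,t)$; use the pattern $(\gamma,\gamma;s,t)$ of (Q3). For $q=b$ exchange $a$ and $b$.
\end{itemize}

\medskip\noindent\textbf{(G4) for $(g;\ell)$}, $q\notin g\cup\ell$.
\begin{itemize}
\item $q\in V(G)\setminus e$: a coloring of $G-g-q$ with $e$ as required, by (G4) for $(g;e)$, and the standard extension with $\ell$ colored like $e$.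
\item $q\in e$: a coloring of $G-g-q$ with $f$ as required, by (G4) for $(g;f)$, and the standard extension with $\ell$ colored like $f$.
\item $q\in\{z_{12},z_{21}\}$: by (G3) for $(g,e;f)$ there is a coloring of $G-g-e$ with $f$ colored $\delta=r$. Its boundary is $(s,t;r,r)$; use (Q5).
\item $q=x_i$: the same coloring. Let $\gamma\in\{s,t\}$ be the coordinate of the first pair that is not void, and use (Q1) with $(\gamma,\gamma;r,r)$, deleting $x_i$; here $\ell$ may be given the color $r=\delta$ or $\gamma\ne\delta$.
\item $q=y_j$: as for $x_j$, with a coloring of $G-g-f$ in which $e$ has color $\delta$.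
\end{itemize}

\medskip\noindent\textbf{(G5).}
\begin{itemize}
\item $(g,a';h)$ with $a'\in g$: standard extension of the coloring from (G5) for $(g,a';h)$. Since $g$ is disjoint from $e$ and $f$, the edges at $a'$ are not $e$ or $f$.
\item $(g,a';\ell)$ with $a'\in g$: (G5) for $(g,a';e)$ gives a coloring of $G-a'-e$ in which the semiedges of $e$ differ, so the boundary is $(s,t;\beta,\beta)$; use (Q3).
\item $(\ell,z;g)$ with $z\in\{z_{11},z_{22}\}$: a coloring of $G-g-e$ with $f$ colored $\delta=r$, by (G3) for $(g,e;f)$, has boundary $(s,t;r,r)$; use (Q4). \qedhere
\end{itemize}
\end{proof}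

\section{Flower snarks are good}\label{sec:flower}

We use the notation of Section~\ref{subsec:flower}. The goal is the following.

\begin{proposition}\label{prop:flowergood}
For odd $n\ge7$, the pair $(J_n,S)$ is good.
\end{proposition}

\subsection{States}

Consider a coloring of $J_n$, possibly with parts deleted. We read the colors of the three links in a gap as a vector indexed by lines. The vector on the right of star $i$ uses the lines of star $i$, the vector on the left of star $i+1$ those of star $i+1$. The two agree if the gap is straight; at the twist they differ by a transposition of the coordinates.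

If the entries sum to $0$, they are distinct, and we speak of a \emph{0-state}. The six 0-states form two \emph{classes}, each consisting of the three cyclic rotations of a vector; the twist exchanges the classes. If the sum is $\rho\ne0$, two entries are equal, say to $o$, and the third entry is then $\rho$. So either $o=\rho$ and the vector is constant, or $o\ne\rho$. In the latter case we speak of a \emph{$\rho$-state}; its \emph{position} is the line with color $\rho$, and $o$ is its \emph{filler}. The twist relabels the position and leaves the filler unchanged.

A star is \emph{normal} if nothing of it is deleted.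

\begin{lemma}\label{lem:normal}
At a normal star the vectors $\mathbf x,\mathbf y$ on the two sides have the same sum.
\begin{itemize}
\item[\rm(a)] A 0-state $\mathbf x$ may be followed exactly by the two other 0-states of its class. If $\mathbf z$ is the third state of the class, besides $\mathbf x$ and $\mathbf y$, then the spoke on line $\lambda$ has color $\mathbf z_\lambda$.
\item[\rm(b)] A $\rho$-state with position $\lambda$ and filler $o$ may be followed exactly by the $\rho$-states with a position $\mu\ne\lambda$ and filler $o+\rho$. The spoke on the third line (neither $\lambda$ nor $\mu$) has color $\rho$; the other two spokes do not.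
\item[\rm(c)] A constant vector cannot occur.
\end{itemize}
\end{lemma}

\begin{proof}
The spoke on line $\lambda$ has color $s_\lambda=\mathbf x_\lambda+\mathbf y_\lambda$, so $s_\lambda\ne\mathbf x_\lambda$, and the three spokes are distinct and sum to $0$. This gives the first statement. Conversely, distinct colors $s_\lambda$ with $s_\lambda\ne\mathbf x_\lambda$ give a coloring with $\mathbf y=\mathbf x+s$. (a) The vector $s$ is one of the two other rotations of $\mathbf x$, and $\mathbf y=\mathbf x+s$ is the remaining one. (b) The color $o$ is forbidden on the two lines other than $\lambda$, so $s_\lambda=o$, and these two lines carry $\rho$ and $o'=o+\rho$ in some order. In $\mathbf y$ the line with spoke $o'$ gets $o+o'=\rho$, the line with spoke $\rho$ gets $o+\rho=o'$, and $\lambda$ gets $\rho+o=o'$. (c) Three distinct spokes cannot all avoid one color.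
\end{proof}

\begin{lemma}[Isaacs]\label{lem:flowerunc}
$J_n$ is uncolorable.
\end{lemma}

\begin{proof}
In a coloring all gap vectors would have the same sum and none would be constant. If they are 0-states, the class changes exactly once around the ring, at the twist. If they are $\rho$-states, the filler alternates between two values and changes $n$ times, an odd number. Both are impossible.
\end{proof}

There are thus two different obstructions: the twist for 0-states and the parity of $n$ for $\rho$-states. If two stars are damaged, we can use 0-states on one arc between them and $\rho$-states on the other, and put the twist in the second arc. Then the twist does no harm, and it remains to adjust the filler. The next two lemmas make this precise.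

\begin{lemma}\label{lem:walk}
Consider $N\ge2$ consecutive normal stars and the $N+1$ gaps next to them.
\begin{itemize}
\item[\rm(a)] Any 0-state at one end can be joined to any 0-state of the same class at the other end if all these gaps are straight, and to any 0-state of the opposite class if one of them is the twist.
\item[\rm(b)] A $\rho$-state with any position at one end can be joined to a $\rho$-state with any position at the other end, with or without a twist. The filler is unchanged if and only if $N$ is even.
\end{itemize}
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:normal} we walk among three items (the states of a class, or the positions), each step leading to any different item; the twist is one bijective relabeling. After one step two items are possible, also after a relabeling, and after any further step all three. The filler changes at each star.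
\end{proof}

The step relations are symmetric, so walks may be built from either end.

\begin{lemma}\label{lem:defect}
Let $\lambda,\mu,\mu'$ be the three lines, in any order, and let $\mathbf x=(r,s,t)$, written in this order, be a 0-state on one side of a star. If the part of the star named in the second column is deleted, the vector $\mathbf y$ is possible on the other side.
\begin{center}
\begin{tabular}{c|l|c|c|c|c|l}
type & deleted & $\mathbf y$ & $\rho$ & position & filler & spokes\\ \hline
\rm(i) & spoke or leaf on $\lambda$ & $(s,r,s)$ & $\mathbf x_\lambda$ & $\mu$ & $\mathbf x_\mu$ & $t,r$ on $\mu,\mu'$\\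
\rm(ii) & spoke or leaf on $\lambda$ & $(s,r,r)$ & $\mathbf x_\mu$ & $\lambda$ & $\mathbf x_\lambda$ & $t,s$ on $\mu,\mu'$\\
\rm(iii) & leaf on $\lambda$ & $(r,r,s)$ & $\mathbf x_\mu$ & $\mu'$ & $\mathbf x_\lambda$ & $t,r$ on $\mu,\mu'$\\
\rm(iv) & hub & $(t,t,s)$ & $\mathbf x_\mu$ & $\mu'$ & $\mathbf x_{\mu'}$ & $s,r,r$ on $\lambda,\mu,\mu'$
\end{tabular}
\end{center}
In type {\rm(iii)} the two links at the deleted leaf have equal colors; in type {\rm(iv)} the spokes on $\mu$ and $\mu'$ have equal colors.
\end{lemma}

\begin{proof}
The spokes listed are $\mathbf x+\mathbf y$ on the respective lines. In (i)--(iii) the conditions are that the spokes on $\mu,\mu'$ are nonzero and distinct, and, if the leaf on $\lambda$ is present, that $\mathbf x_\lambda\ne\mathbf y_\lambda$; the latter holds in (i) and (ii). In (iv) the spokes only have to be nonzero.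
\end{proof}

If a spoke or leaf on $\lambda$ is deleted, every $\rho$ is available: $\rho=\mathbf x_\lambda$ by type (i), and any other $\rho$ by type (ii). If the spoke on $\lambda$ is deleted and $\rho=\mathbf x_\lambda$, then type (i) offers both colors different from $\rho$ as filler, because either line different from $\lambda$ can play the role of $\mu$. In this case we call the star \emph{flexible}.

\medskip\noindent\textbf{The scheme.} Let stars $i\ne j$ be damaged, with a spoke or a vertex deleted in each. One arc between them, the \emph{0-arc}, has only straight gaps and carries 0-states; it has $M$ normal stars. The other, the \emph{$\rho$-arc}, contains the twist and carries $\rho$-states; it has $N=n-2-M$ normal stars. Let $\mathbf x^i,\mathbf x^j$ be the 0-states next to stars $i,j$ on the 0-arc. Since this arc is straight, its stars, including $i$ and $j$, have common lines. By Lemmas~\ref{lem:normal} and~\ref{lem:walk} the possibilities are as follows, $\mathbf x^i$ being given: $\mathbf x^j=\mathbf x^i$ if $M=0$; $\mathbf x^j$ is either of the two other states of the class if $M=1$; $\mathbf x^j$ is any state of the class if $M\ge2$. Choose $\rho$-states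 with the same $\rho$ on the other sides of $i$ and $j$ by Lemma~\ref{lem:defect}, with positions $\mathrm{pos}_i,\mathrm{pos}_j$ and fillers $\mathrm{fill}_i,\mathrm{fill}_j$. If $N\ge2$, they can be joined along the $\rho$-arc if and only if
\begin{equation}\label{eq:F}
\mathrm{fill}_i=\mathrm{fill}_j\ \text{ when $N$ is even},\qquad \mathrm{fill}_i\ne\mathrm{fill}_j\ \text{ when $N$ is odd.}
\end{equation}
If one of the two stars is flexible, it can be used to satisfy \eqref{eq:F}, whatever is chosen at the other. If a spoke of star $i$ is deleted, its two semiedges have sum $\delta=\rho$ by parity at this star. Finally, since $M+N=n-2\ge5$, the longer arc has at least $3$ normal stars, so the scheme works with the shorter arc as 0-arc whenever one star is flexible.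

\begin{lemma}\label{lem:G12}
$J_n-\varepsilon-\varepsilon'$ is colorable for any spokes $\varepsilon,\varepsilon'$ of different stars, and $J_n$ is a bicritical snark. In particular {\rm(G1)} and {\rm(G2)} hold for $(J_n,S)$.
\end{lemma}

\begin{proof}
Let $\varepsilon$ be on line $\lambda$ in star $i$ and $\varepsilon'$ in star $j$. Take the shorter arc as 0-arc and $\rho=\mathbf x^i_\lambda$. Star $i$ is flexible, and at $j$ use type (i) or (ii).

Now let $p\ne q$ be vertices. If they are in different stars, take a spoke at $p$ and one at $q$, color as above, and delete $p,q$. If they are in the same star $i$, one of them is a leaf, say on line $\lambda$. Choose 0-states $\mathbf x$ on the left and $\mathbf y$ on the right of star $i$ that agree exactly on $\lambda$. They differ by a transposition, so they belong to opposite classes and can be joined around the ring through the $n-1$ other stars and the twist. The remaining leaves of star $i$ are on other lines, so their two links have distinct colors, and their spokes get the third color. If the hub is present, two leaves are deleted and the hub has only one spoke, so there is no conflict at the hub. Thus $J_n-p-q$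 is colorable. With Lemmas~\ref{lem:flowerunc} and~\ref{lem:bridge}, $J_n$ is a bicritical snark.
\end{proof}

\subsection{Controlling a third spoke}

\begin{lemma}\label{lem:three}
Let $i,j,k$ be distinct stars and $\varepsilon'$ any spoke of star $j$. Then $J_n-\varepsilon_i-\varepsilon'$ has a coloring with $\varepsilon_k$ colored $\delta$ and one with $\varepsilon_k$ not colored $\delta$.
\end{lemma}

The idea is this. If the arc that avoids $k$ has at least two normal stars, it can serve as $\rho$-arc, and the color of $\varepsilon_k$ is controlled by the 0-states around $k$. Otherwise the arc avoiding $k$ is too short for that, and $k$ has to lie on the $\rho$-arc. Then the positions around $k$ must be controlled, and they interact with the filler condition \eqref{eq:F} if $k$ is next to a damaged star.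

\begin{proof}
Let $\lambda'$ be the line of $\varepsilon'$. Both $i$ and $j$ have a spoke deleted, so $\delta=\rho$ in the scheme. Let the arc between $i$ and $j$ that contains $k$ have $A\ge1$ normal stars, and let the other arc have $B=n-2-A$.

\medskip\noindent\emph{Case 1: $B\ge2$.} Let the arc of $k$ be the 0-arc. Choose $\mathbf x^i$ and put $\rho=\mathbf x^i_{\lambda_i}$. Star $i$ is flexible and the $\rho$-arc has $B\ge2$ normal stars, so any 0-state $\mathbf x^j$ that we reach can be completed. Let $\mathbf z$ be the state in the class of $\mathbf x^i$ with $\mathbf z_{\lambda_k}=\rho$. By Lemma~\ref{lem:normal}(a), $\varepsilon_k$ has color $\rho$ if and only if both states next to star $k$ differ from $\mathbf z$. Read the arc from $i$ to $j$. We claim that the state before $k$ can be chosen different from $\mathbf z$. If $k$ is next to $i$, this state is $\mathbf x^i$; by \eqref{eq:live} $\lambda_k\ne\lambda_i$, so $\mathbf x^i_{\lambda_k}\ne\rho$ and $\mathbf x^i\ne\mathbf z$. Otherwise it only has to differ from its predecessor, which leaves two candidates. After $k$ take the state different from $\mathbf z$ and from the state before $k$ (then $\varepsilon_k$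 has color $\rho$), or take $\mathbf z$ (then it does not). Continue to $j$ in any way.

\medskip\noindent\emph{Case 2: $B\le1$.} Then $A\ge n-3\ge4$. Let the arc of $k$ be the $\rho$-arc. It has $A+1\ge5$ gaps, so we can put the twist in one of them that is not next to star $k$. In the notation of the scheme, $M=B$ and $N=A$; so \eqref{eq:F} requires $\mathrm{fill}_i\ne\mathrm{fill}_j$ if $M=0$ (as $N=n-2$ is odd) and $\mathrm{fill}_i=\mathrm{fill}_j$ if $M=1$ (as $N=n-3$ is even). If $M=0$, we write $\mathbf x=\mathbf x^i=\mathbf x^j$. By Lemma~\ref{lem:normal}(b),
\begin{equation}\label{eq:epsk}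
\text{$\varepsilon_k$ has color $\rho$ if and only if neither position next to star $k$ is $\lambda_k$.}
\end{equation}

\smallskip\noindent(a) \emph{$k$ is adjacent to neither $i$ nor $j$ on this arc.} Take $\rho=\mathbf x^i_{\lambda_i}$, so that $i$ is flexible, type (i) or (ii) at $j$, and satisfy \eqref{eq:F}. It remains to join $\mathrm{pos}_i$ to $\mathrm{pos}_j$. Let there be $m_1\ge1$ normal stars between $i$ and $k$ and $m_2\ge1$ between $k$ and $j$; then $m_1+m_2=N-1\ge3$. If $m_2\ge2$, start at $\mathrm{pos}_i$ and reach before $k$ a position $\mu\ne\lambda_k$; this is possible as the last of the $m_1\ge1$ steps has two possible results. At $k$ move to the line different from $\mu,\lambda_k$ (color $\rho$) or to $\lambda_k$ (color different from $\rho$), and reach $\mathrm{pos}_j$ in the remaining $m_2\ge2$ steps. If $m_2=1$, then $m_1\ge2$, and we do the same starting at $\mathrm{pos}_j$ and ending at $\mathrm{pos}_i$.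

\smallskip\noindent(b) \emph{$k$ is adjacent to $i$.} The gap between them is straight, so $\lambda_k\ne\lambda_i$, and the position on the side of $k$ facing $i$ is $\mathrm{pos}_i$. Let $\mu$ be the third line. We arrange \eqref{eq:F} and $\mathrm{pos}_i\in\{\mu,\lambda_i\}$:
\begin{itemize}
\item $M=0$, $\lambda'\ne\lambda_i$: let $\rho=\mathbf x_{\lambda'}$. At $i$ use type (ii), so $\mathrm{pos}_i=\lambda_i$. Star $j$ is flexible.
\item $M=0$, $\lambda'=\lambda_i$: let $\rho=\mathbf x_{\lambda_i}$. At $i$ use type (i) with position $\mu$ and filler $\mathbf x_\mu$; at $j$ use type (i) with position $\lambda_k$ and filler $\mathbf x_{\lambda_k}\ne\mathbf x_\mu$.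
\item $M=1$, $\lambda'\ne\lambda_i$: choose $\mathbf x^j$ in the class with $\mathbf x^j_{\lambda'}=\mathbf x^i_{\lambda_i}=:\rho$. Then $\mathbf x^j\ne\mathbf x^i$, as $M=1$ requires. At $i$ use type (i) with position $\mu$. Star $j$ is flexible.
\item $M=1$, $\lambda'=\lambda_i$: choose $\mathbf x^j$ in the class with $\mathbf x^j_{\lambda_i}=\mathbf x^i_\mu$; then $\mathbf x^j\ne\mathbf x^i$. Let $\rho=\mathbf x^i_{\lambda_i}$. At $i$ use type (i) with position $\mu$ and filler $\mathbf x^i_\mu$. At $j$ use type (ii), which is possible since $\rho\ne\mathbf x^j_{\lambda'}$; its filler is $\mathbf x^j_{\lambda'}=\mathbf x^i_\mu$.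
\end{itemize}
Now $\mathrm{pos}_i\ne\lambda_k$. At $k$ move to the line different from $\mathrm{pos}_i,\lambda_k$ (color $\rho$) or to $\lambda_k$ (color different from $\rho$), and reach $\mathrm{pos}_j$ in $N-1\ge3$ steps.

\smallskip\noindent(c) \emph{$k$ is adjacent to $j$} (and then not to $i$, as $N\ge4$). Before $k$ any position can be reached from $\mathrm{pos}_i$ in $N-1\ge3$ steps. The gap between $k$ and $j$ is straight, so the position after $k$ is $\mathrm{pos}_j$.

To give $\varepsilon_k$ a color different from $\rho$, take $\rho=\mathbf x^i_{\lambda_i}$, so that $i$ is flexible, type (i) or (ii) at $j$, and satisfy \eqref{eq:F}. If $\mathrm{pos}_j\ne\lambda_k$, let the position before $k$ be $\lambda_k$; otherwise let it be any line different from $\mathrm{pos}_j$.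

To give $\varepsilon_k$ the color $\rho$, it suffices to have \eqref{eq:F} and $\mathrm{pos}_j\ne\lambda_k$: then let the position before $k$ be the line different from $\mathrm{pos}_j,\lambda_k$.
\begin{itemize}
\item $\lambda'=\lambda_k$: let $\rho=\mathbf x^j_{\lambda'}$. Star $j$ is flexible, and in type (i) $\mathrm{pos}_j\ne\lambda'=\lambda_k$. At $i$ use type (i) or (ii).
\item $\lambda'\ne\lambda_k$, and $M=1$ or $\lambda_i\ne\lambda'$: we can have $\mathbf x^j_{\lambda'}\ne\mathbf x^i_{\lambda_i}$. For $M=0$ this is automatic as $\mathbf x^i=\mathbf x^j$ and $\lambda_i\ne\lambda'$; for $M=1$ the two choices of $\mathbf x^j$ have different entries on $\lambda'$, so one of them works. Let $\rho=\mathbf x^i_{\lambda_i}$. Star $i$ is flexible, and at $j$ use type (ii), so $\mathrm{pos}_j=\lambda'\ne\lambda_k$.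
\item $\lambda'\ne\lambda_k$, $M=0$, $\lambda_i=\lambda'$: let $\rho=\mathbf x_{\lambda'}$. At $j$ use type (i) with the position different from $\lambda',\lambda_k$. Star $i$ is flexible. \qedhere
\end{itemize}
\end{proof}

\subsection{Proof of Proposition~\ref{prop:flowergood}}

(G1) and (G2) are in Lemma~\ref{lem:G12}, and (G3) is Lemma~\ref{lem:three} with $\varepsilon'=\varepsilon_j$.

\medskip\noindent\textbf{(G4) for $(\varepsilon_i;\varepsilon_k)$}, $q\notin\varepsilon_i\cup\varepsilon_k$.

\emph{$q$ in a star $j\ne i,k$.} Apply Lemma~\ref{lem:three} with a spoke $\varepsilon'$ at $q$, and delete $q$. The value of $\delta$, measured at $\varepsilon_i$, does not change.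

\emph{$q$ in star $i$.} Then $q$ is the leaf on a line $\lambda'\ne\lambda_i$. Let $\lambda''$ be the third line. Here only one star is damaged, so we use 0-states everywhere. Let the vectors on the two sides of star $i$ be $\mathbf x=(r,s,t)$ and $\mathbf y=(t,s,r)$ in the order $(\lambda_i,\lambda',\lambda'')$; they are of opposite classes. The semiedge of $\varepsilon_i$ at its leaf has color $s$, and so does the spoke on $\lambda''$. The semiedge of $\varepsilon_i$ at the hub may get $r$ or $t$, so we may choose $\delta=s+r=t$ or $\delta=s+t=r$. It therefore suffices that $\varepsilon_k$ has a color in $\{r,t\}$. Besides $i$ and $k$ there are $n-2\ge5$ stars, so one of the two arcs between $i$ and $k$ has at least $3$. Start from star $i$ along the other arc, and put the twist in the last gap of the walk around the ring back to star $i$. Let $\mathbf w$ be some state reached before $k$. By Lemma~\ref{lem:normal}(a) the two possible moves at $k$ give $\varepsilon_k$ the two colors different from $\mathbf w_{\lambda_k}$, and one of these is in $\{r,t\}$. Make this move, and reach the required vector on the far side of star $i$ by Lemma~\ref{lem:walk}.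

\emph{$q$ in star $k$.} Then $q$ is the leaf on a line $\lambda'\ne\lambda_k$. Let $\lambda''$ be the third line. Use the scheme with the damaged stars $i,k$, the shorter arc as 0-arc, and $\rho=\mathbf x^i_{\lambda_i}$, so that $i$ is flexible. With $\mathbf x^k=(r,s,t)$ in the order $(\lambda',\lambda_k,\lambda'')$ and $\mathbf y$ the vector on the other side of star $k$ in the same order, Lemma~\ref{lem:defect} (with $\lambda=\lambda'$) gives the following possibilities.
\begin{center}
\begin{tabular}{c|c|l|l}
$\rho$ & $\mathbf y$ & type & color $s+\mathbf y_{\lambda_k}$ of $\varepsilon_k$\\ \hline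
$r$ & $(t,t,r)$ & (i) with $\mu=\lambda''$ & $r=\rho$\\
$t$ & $(t,r,r)$ & (ii) with $\mu=\lambda''$ & $t=\rho$\\
$r$ & $(s,r,s)$ & (i) with $\mu=\lambda_k$ & $t\ne\rho$\\
$s$ & $(s,r,r)$ & (ii) with $\mu=\lambda_k$ & $t\ne\rho$\\
$t$ & $(r,t,r)$ & (iii) with $\mu=\lambda''$ & $r\ne\rho$
\end{tabular}
\end{center}
So a color different from $\delta=\rho$ is possible for every $\rho$, and the color $\delta$ is possible whenever $\rho\ne s$, that is,
\begin{equation}\label{eq:differ}
\mathbf x^i_{\lambda_i}\ne\mathbf x^k_{\lambda_k}.
\end{equation}
This can be arranged. If the 0-arc has no normal star, then $\mathbf x^i=\mathbf x^k$, and $\lambda_i\ne\lambda_k$ by \eqref{eq:live}. Otherwise at least two states are available for $\mathbf x^k$; they have different entries on $\lambda_k$, so one of them works.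

\medskip\noindent\textbf{(G5) for $(\varepsilon_i,a;\varepsilon_j)$.} Take the shorter arc as 0-arc and $\rho=\mathbf x^j_{\lambda_j}$, so that $j$ is flexible. As for \eqref{eq:differ}, choose the states such that $\mathbf x^j_{\lambda_j}\ne\mathbf x^i_{\lambda_i}$; then $\rho=\mathbf x^i_\mu$ for some $\mu\ne\lambda_i$. At star $i$ use type (iv) if $a$ is the hub and type (iii) if $a$ is the leaf, in both cases with $\lambda=\lambda_i$ and this $\mu$. By Lemma~\ref{lem:defect} the two edges at $a$ other than $\varepsilon_i$ get equal colors. This completes the proof of Proposition~\ref{prop:flowergood}. \qed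

\begin{remark}
Oddness of $n$ makes $J_n$ uncolorable. The bound $n\ge7$ was used in Lemma~\ref{lem:flowerhex} to exclude short cycles around the ring, in Proposition~\ref{prop:Kn} for the distance of $\varepsilon_1$ and $\varepsilon_4$, and here to have enough normal stars on the arcs.
\end{remark}

\section{The join is bicritical}\label{sec:join}

By Proposition~\ref{prop:flowergood} and repeated use of Proposition~\ref{prop:product}, the pairs $(K_1,\{e_1,f_1\})$ and $(K_2,\{e_2,f_2\})$ are good; each product in the chain was performed with at least three live edges, as Proposition~\ref{prop:product} requires. The graph $H$ of Section~\ref{subsec:join} is a bicritical snark by the first statement of Proposition~\ref{prop:product}. By Lemma~\ref{lem:dotunc}, $G_{n,m}$ is uncolorable.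

\begin{proposition}\label{prop:joinbi}
$G_{n,m}$ is a bicritical snark.
\end{proposition}

\begin{proof}
By Proposition~\ref{prop:nohex} and Lemma~\ref{lem:bridge} it suffices to color $G_{n,m}-p-q$ for any two vertices $p\ne q$. We use the description of $G_{n,m}$ through the tree $T$ and the following symmetries. The leaf permutations $(1\,2)(3\,4)$, $(1\,3)(2\,4)$, $(1\,4)(2\,3)$ induce automorphisms of $T$, preserve both pairings $12|34$ and $13|24$, and act transitively on the leaves. On the edges $e_\nu,f_\nu$ they only reverse the order of the ends or exchange $e_\nu$ with $f_\nu$. The permutation $(2\,3)$ induces an automorphism of $T$ and exchanges the two pairings, hence the roles of $K_1$ and $K_2$. What we know about $K_1$ and $K_2$, namely that the pairs are good, does not depend on these names.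

\medskip\noindent\emph{Case 1: $p,q\in V(K_1)\cup V(T)$.} Take a coloring of $H-p-q$. Since $z_{11},z_{22}$ are present and adjacent, the edges from $z_{11}$ to $1,3$ and those from $z_{22}$ to $2,4$, read at $z_{11}$ and $z_{22}$, carry the same two colors. Match it with a coloring of $K_2-e_2-f_2$, which exists by (G2) and can be taken of the right type by Lemma~\ref{lem:types}.

\medskip\noindent\emph{Case 2: $p,q\in V(K_2)\cup V(T)$.} This follows from Case 1 by the symmetry $(2\,3)$.

\medskip\noindent\emph{Case 3: $p\in V(K_1)$, $q\in V(K_2)$.} Let $\xi_i$ and $\eta_i$ be the colors of the edges joining leaf $i$ to $K_1$ and $K_2$. Thus $e_1,f_1$ have boundaries $(\xi_1,\xi_2)$, $(\xi_3,\xi_4)$, while $e_2,f_2$ have boundaries $(\eta_1,\eta_3)$, $(\eta_2,\eta_4)$. Let $\zeta_i$ be the color of the edge of $T$ at leaf $i$. At leaf $i$ we need $\xi_i\ne\eta_i$ and $\zeta_i=\xi_i+\eta_i$. If exactly one of $\xi_i,\eta_i$ is void, we only need that $\zeta_i$ differs from the other one; if both are void, there is no condition. At $u$ the colors $\zeta_1,\zeta_4,uw$ must be distinct, and at $w$ the colors $\zeta_2,\zeta_3,uw$. The table shows colorings for all situations,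 up to symmetry; we explain below why the required $\xi$ and $\eta$ exist.
\begin{center}
\begin{tabular}{l|c|c|c|c}
situation & $(\xi_1,\xi_2,\xi_3,\xi_4)$ & $(\eta_1,\eta_2,\eta_3,\eta_4)$ & $(\zeta_1,\zeta_2,\zeta_3,\zeta_4)$ & $uw$\\ \hline
(a1) & $(s,t,r,r)$ & $(t,s,s,s)$ & $(r,r,t,t)$ & $s$\\
(a2) & $(r,r,s,t)$ & $(s,s,t,s)$ & $(t,t,r,r)$ & $s$\\
(b) & $(*,t,s,t)$ & $(s,r,t,r)$ & $(r,s,r,s)$ & $t$\\
(c1) $q=a_2$ & $(*,r,s,t)$ & $(*,t,r,r)$ & $(t,s,t,s)$ & $r$\\
(c2) $q=b_2$ & $(*,t,s,t)$ & $(r,r,*,s)$ & $(s,s,r,r)$ & $t$\\
(c3) $q=c_2$ & $(*,r,s,r)$ & $(s,*,t,t)$ & $(r,s,r,s)$ & $t$\\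
(c4) $q=d_2$ & $(*,t,s,t)$ & $(r,r,t,*)$ & $(s,s,r,r)$ & $t$
\end{tabular}
\end{center}
In each row one verifies that $\zeta_i=\xi_i+\eta_i$ where nothing is void, that $\zeta_i$ differs from the other color where exactly one of $\xi_i,\eta_i$ is void, and the conditions at $u$ and $w$.

(a) $p\notin e_1\cup f_1$ and $q\notin e_2\cup f_2$. By (G4) for $(e_2;f_2)$ take a coloring of $K_2-e_2-q$ with $f_2$ not colored $\delta$. Name the colors such that $\delta=r$. Then $\{\eta_1,\eta_3\}=\{s,t\}$ and $\eta_2=\eta_4\in\{\eta_1,\eta_3\}$. If $\eta_2=\eta_4=\eta_3$, name $\eta=(t,s,s,s)$; by (G4) for $(e_1;f_1)$ there is a coloring of $K_1-e_1-p$ with $f_1$ colored $\delta$, which gives $\xi=(s,t,r,r)$ after a permutation of the colors. This is (a1). If $\eta_2=\eta_4=\eta_1$, name $\eta=(s,s,t,s)$; by (G4) for $(f_1;e_1)$ there is a coloring of $K_1-f_1-p$ with $e_1$ colored $\delta$, which gives $\xi=(r,r,s,t)$ after a permutation of the colors. This is (a2).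

(b) $p\in e_1\cup f_1$ and $q\notin e_2\cup f_2$. By symmetry let $p=a_1$. A coloring of $K_1-e_1-f_1$ of type $(s,t;s,t)$, from (G2) and Lemma~\ref{lem:types}, gives $\xi=(*,t,s,t)$ when $a_1$ is deleted. A coloring of $K_2-e_2-q$ with $f_2$ colored $\delta=r$, from (G4) for $(e_2;f_2)$, gives $\eta=(s,r,t,r)$. The case $p\notin e_1\cup f_1$, $q\in e_2\cup f_2$ follows by the symmetry $(2\,3)$.

(c) $p\in e_1\cup f_1$ and $q\in e_2\cup f_2$. By symmetry let $p=a_1$. In (c1), $\xi=(*,r,s,t)$ is provided by (G5) for $(e_1,a_1;f_1)$. All other entries come from colorings of $K_1-e_1-f_1$ and $K_2-e_2-f_2$, which exist by (G2) and in either type by Lemma~\ref{lem:types}. Namely, $(\xi_1,\xi_2;\xi_3,\xi_4)$ is $(s,t;s,t)$ in (c2) and (c4), and $(s,r;s,r)$ in (c3), before $a_1$ is deleted. Likewise $(\eta_1,\eta_3;\eta_2,\eta_4)$ is $(t,r;t,r)$, $(r,s;r,s)$, $(s,t;s,t)$, $(r,t;r,t)$ in (c1)--(c4), before $q$ is deleted.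
\end{proof}

By Propositions~\ref{prop:nohex} and~\ref{prop:joinbi} and Lemma~\ref{lem:hexagon}, $\mathrm{df}(G_{n,m})\ge4$. This already disproves Conjecture~\ref{conj}.

\section{The defect is exactly four}\label{sec:four}

It remains to find three perfect matchings of $G_{n,m}$ that leave only four edges uncovered. As in Example~\ref{ex:petersen} we assign to each edge a set of colors, possibly empty, such that every vertex sees each color exactly once; then each color class is a perfect matching. The hexagon of that example is replaced by an 8-cycle along which edges with two colors alternate with edges without color. We find such an 8-cycle in $J_n$, away from the live edges, and then carry it through the construction.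

Use the explicit choice of $S$ in Section~\ref{subsec:flower} for $J_n$. The twist is in the gap between stars $n$ and $1$, and $\varepsilon_1=u_1v_{11}$, $\varepsilon_2=u_2v_{22}$, $\varepsilon_3=u_3v_{31}$. Consider the 8-cycle
\[
C=u_1\,v_{12}\,v_{22}\,v_{32}\,u_3\,v_{33}\,v_{23}\,v_{13},
\]
which runs along lines $2$ and $3$ of stars $1,2,3$ and avoids $u_2$. It contains no live edge.

Color the edges outside $C$ at stars $1,2,3$ as follows, writing vectors in the order of lines $1,2,3$. The vector on the left of star $1$ is $(r,s,t)$ and the vector on the right of star $3$ is $(s,r,t)$. On line $1$ put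
\[
u_1v_{11}=s,\quad v_{11}v_{21}=t,\quad u_2v_{21}=s,\quad v_{21}v_{31}=r,\quad u_3v_{31}=t ,
\]
and at $u_2$ put $u_2v_{22}=r$, $u_2v_{23}=t$. The colors at $v_{11}$ are $r,s,t$ (left link, spoke, right link), at $v_{21}$ they are $t,s,r$, at $v_{31}$ they are $r,t,s$, and at $u_2$ they are $s,r,t$; so the coloring is proper there. The vectors $(s,r,t)$ and $(r,s,t)$ are 0-states of opposite classes. By Lemma~\ref{lem:walk} the coloring extends through the $n-3\ge4$ stars $4,\dots,n$ and the twist.

The edges leaving $C$ have color $s$ at $u_1,v_{12}$; color $r$ at $v_{22},v_{32}$; color $t$ at $u_3,v_{33}$; and color $t$ at $v_{23},v_{13}$. Let each of the edges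
\[
u_1v_{12},\quad v_{22}v_{32},\quad u_3v_{33},\quad v_{23}v_{13}
\]
carry the two colors different from the color leaving at its two ends, and let the other four edges of $C$ carry no color. Now every vertex of $J_n$ sees each color exactly once. Exactly four edges are uncovered, and every live edge carries exactly one color and is not in $C$.

This structure survives each product in the chain. The two consumed live edges carry single colors $\alpha,\beta$ and are not in $C$; cut them and color $Q$ with boundary $(\alpha,\alpha;\beta,\beta)$ by (Q1). The new live edge again carries one color and is not in $C$. So we arrive at $K_1$, with $e_1,f_1$ carrying single colors $\alpha,\beta$, and with exactly four uncovered edges.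

Finally, by the symmetry $(2\,3)$ of Section~\ref{sec:join}, $G_{n,m}$ is also the dot product of $K_1$, at $(e_1,f_1)$, with $H_2$ at its edge $z_{11}z_{22}$, where $H_2$ is the dot product of $K_2$ with $P$ at $(e_2,f_2;xy)$. By Proposition~\ref{prop:product}, $H_2$ is a bicritical snark, so by Lemma~\ref{lem:pole} $H_2-z_{11}-z_{22}$ has a coloring with boundary $(\alpha,\alpha;\beta,\beta)$. Combining it with the structure on $K_1-e_1-f_1$, we obtain three perfect matchings of $G_{n,m}$ that leave exactly four edges uncovered. Hence $\mathrm{df}(G_{n,m})\le4$.

\begin{proof}[Proof of Theorem~\ref{thm:main}]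
The graph $G_{n,m}$ is a bicritical snark by Proposition~\ref{prop:joinbi}. By Proposition~\ref{prop:nohex} it has order $12(n+m)-26$, girth at least $5$ and no 6-cycle. So $\mathrm{df}(G_{n,m})\ge4$ by Lemma~\ref{lem:hexagon}, and $\mathrm{df}(G_{n,m})\le4$ has just been shown.
\end{proof}

\begin{thebibliography}{1}
\bibitem{hexagons} ``Hexagons And Perfect Matchings In Snarks'',
\texttt{http://www.akasimikrasna.sk/uploads/1/4/1/0/14106449/\allowbreak slides\_aka\_si\_mi\_krasna.pdf}.
\end{thebibliography}

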